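
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Bounded eigenfunctions on infinite Sierpinski gaskets\\ and the Julia set of $z(5-z)$}


\begin{abstract}
On an infinite blow-up of the Sierpinski gasket without boundary point, a generic eigenvalue of the Laplacian corresponds to a two-sided orbit $\{\lambda_m\}$ of the polynomial $f(z)=z(5-z)$. It was conjectured that if the orbit lies in the Julia set of $f$ and avoids the fixed point $4$, then no nonzero eigenfunction is bounded. We disprove this: for an orbit that runs through a certain $3$-cycle of $f$ there are a blow-up without boundary point and a nonzero bounded eigenfunction on it. More generally, the conjecture fails for orbits through every point of a residual subset of the Julia set, while its conclusion holds for an explicit class of orbits that contains the $2$-cycle $3\pm\sqrt3$.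 The method is to replace the values of an eigenfunction by its fluxes through the corners of cells, which transform under subdivision by three simple matrices, and to extract the eigenfunction by a compactness argument from vectors normalized at larger and larger scales.
\end{abstract}

\section{The question and the answer}

\subsection{Blow-ups of the gasket and spectral decimation}

Let $v_0,v_1,v_2$ be the vertices of an equilateral triangle in the plane, let $F_i(x)=\frac12(x+v_i)$, and let the Sierpinski gasket $K$ be the unique nonempty compact set with $K=\bigcup_{i=0}^2F_iK$. For an infinite word $w=(w_1,w_2,\dots)\in\{0,1,2\}^{\mathbb N}$ put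
\[
K_n=F_{w_1}^{-1}F_{w_2}^{-1}\cdots F_{w_n}^{-1}K,\qquad SG_w=\bigcup_{n\ge0}K_n .
\]
The union is increasing, because $K\subset F_i^{-1}K$. For $m\in\mathbb Z$, a \emph{cell of level $m$} is one of the copies of $K$ of size $2^{-m}$ into which the sets $K_n$ with $n\ge -m$ are subdivided; in particular $K_n$ is a cell of level $-n$. Let $V_m$ be the set of corners of the cells of level $m$. Two points of $V_m$ are neighbors, $y\sim_m x$, if they are distinct corners of the same cell of level $m$. The level-$m$ graph Laplacian is $\Delta_mu(x)=\sum_{y\sim_mx}(u(y)-u(x))$. The blow-up $SG_w$ has a boundary point, that is, a point which is a corner of $K_n$ for all large $n$, exactly when $w$ is eventually constant. We are interested in the other case. Then, for continuous functions $u,v$ on $SG_w$, Kigami's Laplacian is defined by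
\[
\Delta u=v\quad\Longleftrightarrow\quad \tfrac32\,5^m\Delta_mu\to v\ \text{ as } m\to\infty,\text{ uniformly on } V_m\cap K_n \text{ for each } n .
\]

Let
\[
f(z)=z(5-z).
\]
Spectral decimation relates the equations $-\Delta_mu=\lambda_mu$ on successive levels: a solution on $V_m$ with $\lambda_m\notin\{2,5,6\}$ restricts to a solution on $V_{m-1}$ with $\lambda_{m-1}=f(\lambda_m)$. (What we need of this is proved in Lemma~\ref{lem:transfer}.) A real number $\lambda\ne0$ is called \emph{generic} if it corresponds to a two-sided real sequence $\{\lambda_m\}_{m\in\mathbb Z}$ such that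
\begin{equation}\label{eq:generic}
\lambda_m\notin\{2,5,6\},\qquad \lambda_{m-1}=f(\lambda_m)\quad(m\in\mathbb Z),\qquad \lambda=\tfrac32\lim_{m\to\infty}5^m\lambda_m .
\end{equation}
We also call the sequence generic. An \emph{eigenfunction for this sequence} is a nonzero solution $u$ of $-\Delta u=\lambda u$ on $SG_w$ whose restriction to $V_m$ satisfies $-\Delta_mu=\lambda_mu$ for every $m\in\mathbb Z$.

\subsection{Which eigenfunctions are bounded?}

On the real line every solution of $-u''=\lambda u$ with $\lambda>0$ is bounded. On $SG_w$ the behavior of $u$ at infinity is governed by the coarse levels $m\to-\infty$, and there the coefficient $\lambda_m$ runs through a forward orbit of $f$. If one $\lambda_m$ lies outside $[0,5]$, then $\lambda_{m-1}<0$, and since $f(z)<5z$ for $z<0$ the sequence tends to $-\infty$ as $m\to-\infty$. The orbits that stay bounded are those in the Julia set $\mathcal J$ of $f$, because the critical point $\frac52$ escapes. So it is natural to look for bounded eigenfunctions when $\lambda_m\in\mathcal J$ for all $m$.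

The two shortest cycles other than $0$ give opposite answers. The fixed point $4$ lies in $\mathcal J$, and it is known that if $\lambda_m=4$, then all eigenfunctions are bounded; Example~\ref{ex:four} shows this in our setting when $\lambda_m=4$ for all $m\le0$. For the $2$-cycle $3\pm\sqrt3$, which lies in $\mathcal J$, it is proved in \cite{CSG2} that there are no nonzero bounded eigenfunctions. This suggests that $4$ is an exception, and the following conjecture is stated as open in \cite{CSG2}.

\begin{quote}
\textbf{Conjecture.} Let $w$ be not eventually constant and let $\{\lambda_m\}$ be generic with $\lambda\ne0$, $\lambda_m\in\mathcal J$ and $\lambda_m\neq4$ for all $m$. Then there is no nonzero bounded eigenfunction on $SG_w$ for this sequence.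
\end{quote}

The conjecture is false. Write
\[
\varphi=\tfrac{1+\sqrt5}2,\qquad \xi=\tfrac{\sqrt{41}-5}2\approx0.7016 .
\]

\begin{theorem}\label{thm:cycle}
There is $\lambda^*\in(3.698,3.7)\cap\mathcal J$ of exact period $3$ under $f$. Put $\lambda_{-k}=f^k(\lambda^*)$ for $k\ge0$ and $\lambda_m=\frac12\bigl(5-\sqrt{25-4\lambda_{m-1}}\bigr)$ for $m\ge1$. Then $\lambda=\frac32\lim5^m\lambda_m$ exists and is positive, $\{\lambda_m\}$ is generic, and $4\ne\lambda_m\in\mathcal J$ for all $m$. There are a word $w$, not eventually constant, and a nonzero bounded eigenfunction on $SG_w$ for this sequence.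
\end{theorem}

\begin{theorem}\label{thm:general}
Let $\{\lambda_m\}$ be generic with $\lambda\ne0$, $\lambda_m\in\mathcal J$ and $\lambda_m\ne4$ for all $m$.
\begin{itemize}
\item[(A)] Suppose that
\begin{itemize}
\item[(i)] for some $\eta>0$, $\lambda_m\in\bigl[\frac{5+\sqrt5}2,\,3+\xi-\eta\bigr]$ for infinitely many $m<0$; or
\item[(ii)] $\lambda_m,\lambda_{m-1},\lambda_{m-2}>\frac52$ for infinitely many $m<0$.
\end{itemize}
Then there are a word $w$, not eventually constant, and a nonzero bounded eigenfunction on $SG_w$ for this sequence.
\item[(B)] If $\lambda_m\notin\bigl[\frac{5+\sqrt5}2,4\bigr)$ for all sufficiently negative $m$, then for every $w$ that is not eventually constant there is no nonzero bounded eigenfunction on $SG_w$ for this sequence.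
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:residual}
For every $\lambda_0$ in a residual subset of $\mathcal J$, namely for every point of $\mathcal J$ with dense forward orbit, there is a sequence through $\lambda_0$ that satisfies the hypotheses of the conjecture and for which the conjecture fails.
\end{corollary}

Numerically $\frac{5+\sqrt5}2\approx3.618$ and $3+\xi\approx3.7016$. The $2$-cycle $3\pm\sqrt3$ avoids $[3.6,4)$, so it falls under (B). Sequences covered by neither (A) nor (B) are left open here.

\subsection{The idea}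

Instead of the values of $u$ at the corners of a cell we record its \emph{fluxes} there, a discrete version of normal derivatives. They have two properties: the flux at a corner does not change when one passes to the smaller cell at that corner, and the two fluxes at a midpoint are opposite. Passing from a cell to one of its three children turns out to multiply the flux vector by one of three simple matrices $B_i(\sigma)$, where $\sigma=3-\lambda_m$ and $m$ is the level of the child. A bounded eigenfunction on $SG_w$ is the same thing as a sequence of nonzero flux vectors $X_0,X_1,\dots$ of $K_0\subset K_1\subset\cdots$, compatible with $w$, such that the fluxes of \emph{all} cells of level $0$ inside $K_k$ are bounded uniformly in $k$.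

Such a sequence can be produced from outside. On a huge cell take any nonzero flux vector, normalized so that the largest flux on level $0$ is $1$; read off the address of a cell where the maximum is attained; and let the size of the huge cell tend to infinity. Compactness always gives a limit. The only danger is that the limiting word is eventually constant. If $\lambda_m\ne4$ for all $m$, then on a constant word a bounded flux sequence is necessarily a multiple of an explicit sequence of vectors $p_k$, those of functions that vanish at the common corner and are symmetric about it. So the danger disappears as soon as the fluxes generated by $p_k$ on level $0$ tend to infinity with $k$. For the $3$-cycle of Theorem~\ref{thm:cycle} one sees this by descending two levels (Section~\ref{sec:growth}): a corner flux has grown from $1$ to more than $1.003$, and near that corner the picture is again that of $p_k$.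

\section{Preliminaries}

\subsection{The Julia set}

We use the following standard facts. The set $\mathcal J$ is closed, perfect, and completely invariant: $f^{-1}(\mathcal J)=\mathcal J=f(\mathcal J)$. It contains all repelling periodic points, and it is the closure of the backward orbit of any of its points. If $U$ is open and meets $\mathcal J$, then $f^n(U\cap\mathcal J)=\mathcal J$ for some $n$.

Moreover $\mathcal J\subset[0,5]$. Indeed $0$ is a repelling fixed point, so $0\in\mathcal J$; for $y\in[0,5]$ both solutions $\frac12(5\pm\sqrt{25-4y})$ of $f(z)=y$ lie in $[0,5]$; so the backward orbit of $0$ and its closure $\mathcal J$ lie in $[0,5]$. In particular $6\notin\mathcal J$, and $2,3\notin\mathcal J$ because $f(2)=f(3)=6$.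

\begin{lemma}\label{lem:sequence}
Let $\lambda_0\in\mathcal J$ be such that $f^k(\lambda_0)\notin\{0,4\}$ for all $k\ge0$. Put $\lambda_{-k}=f^k(\lambda_0)$ for $k\ge0$ and $\lambda_m=\frac12(5-\sqrt{25-4\lambda_{m-1}})$ for $m\ge1$. Then $\lambda=\frac32\lim5^m\lambda_m$ exists and is positive, $\{\lambda_m\}$ is generic, and $4\ne\lambda_m\in\mathcal J$ for all $m\in\mathbb Z$.
\end{lemma}

\begin{proof}
For $m\ge1$ we have $f(\lambda_m)=\lambda_{m-1}$, so all $\lambda_m$, $m\in\mathbb Z$, lie in $\mathcal J\subset[0,5]$ by complete invariance. If $\lambda_m=5$ for some $m\in\mathbb Z$, then $\lambda_j=0$ for all $j<m$, and if $\lambda_m=4$, then $\lambda_j=4$ for all $j\le m$; both contradict the hypothesis on the forward orbit of $\lambda_0$. Also $2,6\notin\mathcal J$. Finally, $\lambda_0>0$, and inductively, for $m\ge1$, we have $0<\lambda_m<\frac52$ and $\lambda_m=\lambda_{m-1}/(5-\lambda_m)\le\frac25\lambda_{m-1}$. So $\sum_{m\ge1}\lambda_m<\infty$, and $5^m\lambda_m=\lambda_0\prod_{j=1}^m(1-\lambda_j/5)^{-1}$ converges to a positive limit.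
\end{proof}

\subsection{Cells and corners}

All cells are positive homothets of $K$, so their corners carry labels $0,1,2$. A cell $C$ of level $m-1$ is the union of three children of level $m$. Child $i$ has its corner $i$ at corner $i$ of $C$ and contains no other corner of $C$. For $i\ne j$, corner $j$ of child $i$ equals corner $i$ of child $j$: it is the midpoint of corners $i$ and $j$ of $C$. A \emph{descendant} of $C$ is a cell of level at least $m-1$ contained in $C$. Cells of the same level meet at most at corners. The cell $K_{k-1}$ is child $w_k$ of $K_k$.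

\begin{lemma}\label{lem:vertices}
Let $w$ be not eventually constant. Every vertex $x\in\bigcup_mV_m$ belongs to $K_n$ and is not a corner of $K_n$ for all large $n$. Every $x\in V_m$ is a midpoint in some cell of level $l-1$ with $l\le m$. It is a corner of exactly two cells of level $m$, which meet only at $x$, and has four neighbors in level $m$.
\end{lemma}

\begin{proof}
Let $x\in K_N$. If $x$ is a corner of $K_n$ for some $n>N$, then, since $x\in K_{n-1}$ and $K_{n-1}$ is child $w_n$ of $K_n$, the point $x$ is corner $w_n$ of both $K_n$ and $K_{n-1}$. So if $x$ were a corner of $K_n$ for arbitrarily large $n$, it would be a corner of every $K_n$, $n\ge N$, always with the same label $j$, and $w_n=j$ for all $n>N$. This is excluded.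

Let $x\in V_m$ and choose $n\ge-m$ such that $x\in K_n$ is not a corner of $K_n$. Since $K_n$ meets the rest of $SG_w$ only at corners of $K_n$, all cells of level at least $-n$ that contain $x$ lie in $K_n$. When $K_n$ is subdivided, $x$ first appears as a midpoint in some cell $D$ of level $l-1$, where $-n<l\le m$. As $x$ is not a corner of $D$, no other cell of level $l-1$ contains $x$. So $x$ lies in exactly two cells of level $l$, two children of $D$ that meet only at $x$. It is a corner of both, and each of them contains exactly one cell of level $m$ that contains $x$; this cell has $x$ as a corner.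
\end{proof}

\section{Fluxes}

From now on $\{\lambda_m\}$ is generic with $\lambda\ne0$, and $\lambda_m\in\mathcal J$ for all $m$. Then
\[
0<\lambda_m<5,\qquad\lambda_m\ne3 .
\]
Indeed, if $\lambda_m=0$, then $\lambda_{m-1}=0$ and $\lambda_{m+1}\in\{0,5\}$, so $\lambda_{m+1}=0$ by \eqref{eq:generic}; hence all $\lambda_j$ vanish and $\lambda=0$, which is excluded. The rest follows from $\mathcal J\subset[0,5]$, $\lambda_m\ne5$ and $3\notin\mathcal J$.

\subsection{The equation as a balance of fluxes}

For a cell $C$ of level $m$ with corner values $a_0,a_1,a_2$ and $S=a_0+a_1+a_2$ put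
\[
L_C(i)=\bigl(3-\tfrac{\lambda_m}2\bigr)a_i-S .
\]
We also write $L_C(x)$ for $L_C(i)$ if $x$ is corner $i$ of $C$. If $C,C'$ are the two cells of level $m$ with corner $x$, then
\[
L_C(x)+L_{C'}(x)=(4-\lambda_m)u(x)-\sum_{y\sim_mx}u(y),
\]
so $-\Delta_mu=\lambda_mu$ at $x$ says exactly that
\begin{equation}\label{eq:balance}
L_C(x)+L_{C'}(x)=0 .
\end{equation}
The equation at $x$ is thus a balance between two terms, each of which involves only one cell. The matrix $(3-\frac{\lambda_m}2)I-(\text{all ones})$ has eigenvalues $3-\frac{\lambda_m}2$ (twice) and $-\frac{\lambda_m}2$, so it is invertible and the numbers $L_C(i)$ determine the corner values. The next lemma says how they behave under subdivision.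

\begin{lemma}\label{lem:transfer}
Let $C$ be a cell of level $m-1$ with corner values $a_0,a_1,a_2$ and $S=a_0+a_1+a_2$, and write $\mu=\lambda_m$, $c=c(\mu)=\frac{6-\mu}{(2-\mu)(5-\mu)}$. There are unique values $b_{ij}$ at the midpoints for which the level-$m$ equation holds at the three midpoints, namely
\begin{equation}\label{eq:midpoints}
b_{ij}=\frac{a_i+a_j+T}{5-\mu},\qquad T=\frac{2S}{2-\mu}.
\end{equation}
For these values
\[
L_{\mathrm{child}\,i}(i)=c\,L_C(i),\qquad L_{\mathrm{child}\,i}(j)=\frac{c\,(L_C(j)-L_C(i))}{3-\mu}\quad(j\ne i).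
\]
\end{lemma}

\begin{proof}
Let $\{i,j,k\}=\{0,1,2\}$ and $T=b_{01}+b_{02}+b_{12}$. The neighbors of the midpoint of corners $i,j$ carry the values $a_i,a_j,b_{ik},b_{jk}$, so the equation there is $(4-\mu)b_{ij}=a_i+a_j+(T-b_{ij})$, that is, $(5-\mu)b_{ij}=a_i+a_j+T$. Summing the three equations gives $(5-\mu)T=2S+3T$, hence $(2-\mu)T=2S$. So any solution is given by \eqref{eq:midpoints}. Conversely, the values \eqref{eq:midpoints} have the sum $(2S+3T)/(5-\mu)=T$, so they satisfy the three equations.

At corner $i$,
\[
L_{\mathrm{child}\,i}(i)=\bigl(3-\tfrac\mu2\bigr)a_i-(a_i+b_{ij}+b_{ik})=\bigl(2-\tfrac\mu2\bigr)a_i-\frac{a_i+S+2T}{5-\mu}.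
\]
The coefficient of $S$ is $-\frac1{5-\mu}\bigl(1+\frac4{2-\mu}\bigr)=-c$. The coefficient of $a_i$ is
\[
\frac{(4-\mu)(5-\mu)-2}{2(5-\mu)}=\frac{(3-\mu)(6-\mu)}{2(5-\mu)}=c\,\frac{(2-\mu)(3-\mu)}2=c\Bigl(3-\frac{\mu(5-\mu)}2\Bigr)=c\Bigl(3-\frac{\lambda_{m-1}}2\Bigr).
\]
This is the first claim. For the second, $L_{\mathrm{child}\,i}(j)+L_{\mathrm{child}\,j}(i)=0$ by the midpoint equation \eqref{eq:balance}. So $L_{\mathrm{child}\,i}(j)$ is half the difference of these two numbers:
\[
L_{\mathrm{child}\,i}(j)=\tfrac12\bigl[(a_j+b_{jk})-(a_i+b_{ik})\bigr]=\tfrac12(a_j-a_i)\Bigl(1+\frac1{5-\mu}\Bigr)=\tfrac12(a_j-a_i)\frac{6-\mu}{5-\mu}.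
\]
On the other hand $c(L_C(j)-L_C(i))=c\bigl(3-\frac{\lambda_{m-1}}2\bigr)(a_j-a_i)=\frac{(3-\mu)(6-\mu)}{2(5-\mu)}(a_j-a_i)$, which is $3-\mu$ times the previous expression.
\end{proof}

The common factor $c$ depends only on the level, so it can be scaled away. Let $\gamma_0=1$ and $\gamma_{m-1}=c(\lambda_m)\gamma_m$ for $m\in\mathbb Z$; all $\gamma_m$ are finite and nonzero because $\lambda_m\notin\{2,5,6\}$. The \emph{flux} of a level-$m$ cell $C$ at its corner $i$ is
\[
X_i=\gamma_mL_C(i).
\]
Since $\gamma_0=1$, the corner values of a level-$0$ cell are a fixed linear image of its flux vector, and conversely.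

\subsection{The matrices \texorpdfstring{$B_i(\sigma)$}{B}}

Boundedness is decided on the levels $m\le0$, and there we count outward. Put
\[
\sigma_k=3-\lambda_{1-k}\quad(k\ge1).
\]
Then
\begin{equation}\label{eq:g}
\sigma_{k+1}=3-f(3-\sigma_k)=g(\sigma_k),\qquad g(\sigma)=\sigma^2-\sigma-3 ,
\end{equation}
and $\sigma_k\neq0$. For $\sigma\ne0$ define an invertible map $B_i(\sigma):\mathbb R^3\to\mathbb R^3$, $X\mapsto Y$, by
\begin{equation}\label{eq:B}
Y_i=X_i,\qquad Y_j=\frac{X_j-X_i}\sigma\quad(j\ne i).
\end{equation}
When we speak of a cell with a given flux vector and of the fluxes of its descendants, we always mean the extension by Lemma~\ref{lem:transfer}, level after level. That lemma says: \emph{if a cell of level $-k$, $k\ge1$, has flux vector $X$, then its child $i$ has flux vector $B_i(\sigma_k)X$.} On every level, finer ones included, a cell and its child at one of its corners have the same flux at that corner.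

Let $|X|=\max_i|X_i|$, and let
\[
N_n(X)=\max_{i_1,\dots,i_n}\bigl|B_{i_1}(\sigma_1)\cdots B_{i_n}(\sigma_n)X\bigr|,\qquad N_0(X)=|X| .
\]
This is the largest modulus of a flux of a level-$0$ cell inside a level-$(-n)$ cell with flux vector $X$. Words $i\cdots i$ show that $N_n(X)\ge|X|$, so $N_n$ is a norm. Moreover
\begin{equation}\label{eq:Nrec}
N_n(X)=\max_iN_{n-1}(B_i(\sigma_n)X),
\end{equation}
and $N_n$ is invariant under permutations of the coordinates, since conjugation by such a permutation only permutes the matrices $B_i(\sigma)$.

\section{Bounded fluxes and bounded eigenfunctions}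

\begin{proposition}\label{prop:criterion}
Let $w$ be not eventually constant.
\begin{itemize}
\item[(a)] Let $u$ be an eigenfunction on $SG_w$ for $\{\lambda_m\}$, and let $X_k$ be the flux vector of $K_k$. Then
\begin{equation}\label{eq:rec}
X_{k-1}=B_{w_k}(\sigma_k)X_k\qquad(k\ge1),
\end{equation}
and no $X_k$ is zero. If $u$ is bounded, then $\sup_kN_k(X_k)<\infty$.
\item[(b)] Conversely, let $(X_k)_{k\ge0}$ satisfy \eqref{eq:rec} with $\sup_kN_k(X_k)<\infty$ and $X_0\neq0$. Then there is a nonzero bounded eigenfunction on $SG_w$ for $\{\lambda_m\}$ for which $X_k$ is the flux vector of $K_k$.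
\end{itemize}
\end{proposition}

\begin{proof}[Proof of (a)]
The discrete equations hold at all midpoints, so the values of $u$ are given by the extension of Lemma~\ref{lem:transfer}; this yields \eqref{eq:rec}. If some $X_k$ is zero, then all are, by invertibility of the $B_i$. So $u=0$ at the corners of every $K_n$, hence on $\bigcup_mV_m$ by the uniqueness in Lemma~\ref{lem:transfer}, hence everywhere by continuity, a contradiction. If $u$ is bounded, then so are its fluxes on level $0$, and $N_k(X_k)$ is a maximum of moduli of such fluxes.
\end{proof}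

\begin{proof}[Proof of (b)]
\emph{Construction.} Give $K_k$ the corner values determined by the flux vector $X_k$ and extend them inside $K_k$ by Lemma~\ref{lem:transfer}, level after level. By \eqref{eq:rec} the extension from $K_k$ produces on $K_{k-1}$ the flux vector $X_{k-1}$, so the prescriptions agree and define $u$ on $\bigcup_mV_m$.

\emph{The discrete equations.} Let $x\in V_m$. By Lemma~\ref{lem:vertices}, $x$ is a midpoint in some cell of level $l-1$ with $l\le m$; this is where we use that $w$ is not eventually constant. There its two level-$l$ fluxes sum to $0$. They are inherited by the two level-$m$ cells with corner $x$, so \eqref{eq:balance} holds at $x$ on level $m$.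

\emph{Boundedness.} Every level-$0$ cell lies in some $K_k$, so the level-$0$ fluxes are bounded by $\sup_kN_k(X_k)$, and $u$ is bounded on $V_0$. For $m\ge1$ and $\mu=\lambda_m$, \eqref{eq:midpoints} gives
\[
|b_{ij}|\le\frac{2+6/|2-\mu|}{|5-\mu|}\max_l|a_l| ,
\]
and for $0<\mu<2$ the factor equals $\frac{2}{2-\mu}=(1-\frac\mu2)^{-1}>1$. Since $5^m\lambda_m$ converges, $\lambda_m<2$ for all but finitely many $m\ge1$ and $\sum_{m\ge1}\lambda_m<\infty$. In each of the finitely many remaining steps the supremum of $|u|$ grows at most by a finite factor. So the product of the factors converges and $b:=\sup_{\bigcup_mV_m}|u|<\infty$.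

\emph{Continuity.} Let $\omega_m$ be the maximal oscillation of $u$ over the corners of a level-$m$ cell (a supremum over all cells of level $m$); $\omega_m\le2b$. By \eqref{eq:midpoints}, using $T=S+\frac{\mu S}{2-\mu}$,
\[
b_{ij}-b_{ik}=\frac{a_j-a_k}{5-\mu},\qquad
a_i-b_{ij}=\frac{2(a_i-a_j)+(a_i-a_k)-\mu a_i-\mu S/(2-\mu)}{5-\mu}.
\]
If $\mu=\lambda_m\le1$, which holds for all large $m$, then $5-\mu\ge4$ and $|S|/(2-\mu)\le3b$, so
\[
\omega_m\le\tfrac34\omega_{m-1}+b\lambda_m .
\]
As $\lambda_m=O(5^{-m})$, it follows that $\sum_{m\ge1}\omega_m<\infty$. Put $\varepsilon_m=\sum_{j\ge m}\omega_j$; then $\varepsilon_m\to0$.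

Let $x\in V_M$ lie in a level-$m$ cell $C$, where $M\ge m\ge1$. Choose nested cells $C=C_m\supset C_{m+1}\supset\dots\supset C_M$, with $C_j$ of level $j$, such that $x$ is a corner of $C_M$. As $C_{j+1}$ and $C_j$ share a corner, $u(x)$ differs from every corner value of $C$ by at most $\omega_M+\dots+\omega_m\le\varepsilon_m$. Hence $|u(x)-u(y)|\le2\varepsilon_m$ whenever $x,y\in\bigcup_jV_j$ lie in the same level-$m$ cell or in two level-$m$ cells with a common corner. The level-$m$ cells lie in distinct equally oriented triangles of a triangular lattice whose mesh is a fixed multiple of $2^{-m}$, and the corners of these triangles are the corners of the cells. Two such triangles meet at most at a corner; if they are disjoint, their distance is at least a fixed multiple of $2^{-m}$, since up to translation and scaling there are only finitely many positions of two triangles close to each other. Therefore $u$ is uniformly continuous on $\bigcup_mV_m$ and extends to a bounded continuous function on $SG_w$.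

\emph{The eigenvalue equation.} At each point of $V_m$ we have $\frac325^m\Delta_mu=-\frac325^m\lambda_mu$. Since $u$ is bounded and $\frac325^m\lambda_m\to\lambda$, the difference of this from $-\lambda u$ tends to $0$ uniformly. Hence $-\Delta u=\lambda u$. Finally $u\neq0$ because $X_0\ne0$.
\end{proof}

The simplest orbit shows how the criterion works, and it supplies the norm that we shall modify in Section~\ref{sec:contraction}.

\begin{example}[The fixed point $4$]\label{ex:four}
Let $\lambda_m=4$ for all $m\le0$, so that $\sigma_k=-1$ for all $k\ge1$. Put $X_3=0$ and consider $Y=B_i(-1)X$, again with $Y_3=0$. By \eqref{eq:B}, $Y_a=X_i-X_{\pi(a)}$ for $a=0,1,2,3$, where $\pi$ exchanges $i$ and $3$. So $B_i(-1)$ permutes the six numbers $|X_a-X_b|$, $0\le a<b\le3$, and preserves the norm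
\[
\|X\|=\max_{0\le i,j\le2}\{|X_i|,\,|X_i-X_j|\}.
\]
For every eigenfunction, all level-$0$ cells in all $K_k$ therefore have flux vectors of norm $\|X_k\|=\|X_0\|$, so $N_k(X_k)\le\|X_0\|$. By Proposition~\ref{prop:criterion} there is a bounded eigenfunction with the same flux vectors $X_k$, and it equals the given one by the uniqueness in Lemma~\ref{lem:transfer}. So every eigenfunction is bounded, for every $w$ that is not eventually constant.
\end{example}

\section{Constant words are the only obstruction}\label{sec:obstruction}

From here on we also assume that $\lambda_m\ne4$ for all $m$.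

\subsection{Where the \texorpdfstring{$\sigma_k$}{sigma} lie, and their products}

Since $\lambda_m$ and $\lambda_{m-1}=f(\lambda_m)$ lie in $[0,5]$, we have $\lambda_m(5-\lambda_m)\le5$, that is,
\begin{equation}\label{eq:gap}
\lambda_m\notin\bigl(\tfrac{5-\sqrt5}2,\tfrac{5+\sqrt5}2\bigr).
\end{equation}
In terms of $\sigma_k=3-\lambda_{1-k}$, and with $\lambda_m\ne4$,
\begin{equation}\label{eq:range}
\sigma_k\in[-2,-\varphi^{-1}]\quad\text{or}\quad\sigma_k\in[\varphi,3],\qquad\sigma_k\ne-1 .
\end{equation}
In particular $|B_i(\sigma_k)X|\le2\varphi|X|$, because $|\sigma_k|\ge\varphi^{-1}$.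

\begin{lemma}\label{lem:products}
Infinitely many $\sigma_k$ are positive, and for each $l\ge0$ we have $\prod_{k=l+1}^n|\sigma_k|\to\infty$ as $n\to\infty$.
\end{lemma}

\begin{proof}
Suppose $\sigma_k<0$ for all $k\ge k_1$. Then $\sigma_k=h(\sigma_{k+1})$ for these $k$, where $h(s)=\frac12(1-\sqrt{13+4s})$ is the negative branch of $g^{-1}$. We have $h(-1)=-1$, and $|h'(s)|=(13+4s)^{-1/2}\le5^{-1/2}$ on $[-2,-\varphi^{-1}]$. So $|\sigma_{k_1}+1|\le5^{-j/2}|\sigma_{k_1+j}+1|\to0$ as $j\to\infty$, and $\sigma_{k_1}=-1$, a contradiction.

Only values $\sigma_k=-x\in(-1,-\varphi^{-1}]$ have modulus below $1$. Each of them is compensated by its successor: $\sigma_{k+1}=x^2+x-3\in[-2,-1)$ and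
\[
|\sigma_k\sigma_{k+1}|=x(3-x-x^2)\ge1,
\]
since this function is concave on $[0,1]$ and has the values $2\varphi^{-1}>1$ at $\varphi^{-1}$ and $1$ at $1$. Such pairs are disjoint, as the second member is less than $-1$. All remaining $|\sigma_k|$ exceed $1$, and those with $\sigma_k>0$ are at least $\varphi$. So the product is at least $\varphi^{-1}\varphi^r$, where $r$ is the number of positive $\sigma_k$ with $l<k\le n$ and the factor $\varphi^{-1}$ accounts for a possibly unpaired last term. By the first part $r\to\infty$.
\end{proof}

The hypothesis $\lambda_m\ne4$ is essential here: for $\sigma_k=-1$ all products have modulus $1$.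

\subsection{The vectors \texorpdfstring{$p_n$}{p}}

What are the bounded flux sequences along a constant word $i,i,i,\dots$? By \eqref{eq:B},
\begin{equation}\label{eq:Z}
Z_i=0\quad\Longrightarrow\quad B_i(\sigma)Z=Z/\sigma .
\end{equation}
So, going outward, a component of the flux vector in the plane $Z_i=0$ is multiplied by the unbounded products of Lemma~\ref{lem:products}. To split off this component we need one sequence of vectors with nonzero $i$-th entry that is compatible with the maps $B_i(\sigma_n)$ and bounded. It comes from functions that vanish at the corner $i$ and are symmetric about it. For a cell of level $-n$ with values $0$ at corner $i$ and $s\ne0$ at the other two corners, $L_C(i)=-2s$ and $L_C(j)=(1-\frac{\lambda_{-n}}2)s$ for $j\ne i$, so the fluxes are proportional to $1,q_n,q_n$ with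
\begin{equation}\label{eq:q}
q_n=\frac{\lambda_{-n}-2}4=\frac{1-\sigma_{n+1}}4 .
\end{equation}
For $n\ge0$ let $p_n^{(i)}$ have entry $1$ at $i$ and $q_n$ at the other two places. Vanishing at corner $i$, symmetry, and the flux $1$ at corner $i$ pass to child $i$. Hence, for $n\ge1$,
\begin{equation}\label{eq:p}
B_i(\sigma_n)p_n^{(i)}=p_{n-1}^{(i)},\qquad\text{that is,}\qquad \frac{q_n-1}{\sigma_n}=q_{n-1} .
\end{equation}
(Directly: $q_n-1=\frac14(-3-g(\sigma_n))=\frac14\sigma_n(1-\sigma_n)$.) By \eqref{eq:range}, $-\frac12\le q_n\le\frac34$, so $|p_n^{(i)}|=1$. Put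
\[
a_n=N_n(p_n^{(i)}),
\]
which does not depend on $i$, by symmetry. By \eqref{eq:Nrec} and \eqref{eq:p}, $a_n\ge a_{n-1}$, and $a_0=1$.

\subsection{Extracting an eigenfunction}

\begin{proposition}\label{prop:compact}
If $a_n\to\infty$, then there are a word $w$, not eventually constant, and a nonzero bounded eigenfunction on $SG_w$ for $\{\lambda_m\}$.
\end{proposition}

\begin{proof}
For each $n$ choose any vector $X_n^{(n)}$ with $N_n(X_n^{(n)})=1$, and letters $w_1^{(n)},\dots,w_n^{(n)}$ for which the maximum in the definition of $N_n$ is attained. Thus, with $X_{k-1}^{(n)}=B_{w_k^{(n)}}(\sigma_k)X_k^{(n)}$ for $1\le k\le n$, we have $|X_0^{(n)}|=1$. Then $N_k(X_k^{(n)})=1$ for $0\le k\le n$: by \eqref{eq:Nrec} this number is at most $N_n(X_n^{(n)})=1$ and at least $|X_0^{(n)}|=1$. In particular $|X_k^{(n)}|\le1$. By a diagonal argument, along a subsequence $w_k^{(n)}\to w_k$ and $X_k^{(n)}\to X_k$ for every $k$, and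
\[
X_{k-1}=B_{w_k}(\sigma_k)X_k,\qquad N_k(X_k)=1,\qquad|X_k|\le1,\qquad|X_0|=1 .
\]

It remains to see that $w$ is not eventually constant; then Proposition~\ref{prop:criterion}(b) applies. Suppose $w_k=i$ for all $k>m$. Then $t:=(X_k)_i$ is the same for all $k\ge m$. Write $X_k=t\,p_k^{(i)}+Z_k$ with $(Z_k)_i=0$. The $Z_k$ are bounded, and by \eqref{eq:p} and \eqref{eq:Z}
\[
Z_{k'}=\frac{Z_k}{\sigma_{k'+1}\cdots\sigma_k}\qquad(m\le k'<k).
\]
Letting $k\to\infty$, we get $Z_{k'}=0$ for all $k'\ge m$ from Lemma~\ref{lem:products}. So $X_k=t\,p_k^{(i)}$ and $1=N_k(X_k)=|t|\,a_k$ for all $k\ge m$. As $a_k\to\infty$, $t=0$; but then $N_k(X_k)=0$, a contradiction.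
\end{proof}

The growth of $a_n$ enters only at the end of the proof. Without it the construction still gives a bounded flux sequence, but possibly along an eventually constant word.

\section{When do the fluxes generated by \texorpdfstring{$p_n$}{p} grow?}\label{sec:growth}

\subsection{The mechanism, by hand}

Suppose $\sigma_{n-1}=-0.7$, a value close to one that occurs in the $3$-cycle below. Then \eqref{eq:g} and \eqref{eq:q} give
\[
\sigma_n=-1.81,\qquad\sigma_{n+1}=2.0861,\qquad q_{n-1}=0.7025,\qquad q_n\approx-0.2715 .
\]
Start on a cell of level $-n$ with $p_n^{(0)}=(1,q_n,q_n)$. Its child $0$ has flux vector $p_{n-1}^{(0)}$, where nothing is gained. By \eqref{eq:B} and \eqref{eq:p} its child $1$ has flux vector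
\[
\Bigl(\frac{1-q_n}{\sigma_n},\ q_n,\ 0\Bigr)=(-q_{n-1},\,q_n,\,0)\approx(-0.7025,\,-0.2715,\,0),
\]
with entries below $1$ in modulus. On the next level we divide by $\sigma_{n-1}$, which is small: child $2$ of this child has, at its corner $0$, the flux $(-q_{n-1}-0)/\sigma_{n-1}=0.7025/0.7>1.003$. See Figure~\ref{fig:descent}. Now zoom in at this corner. The flux there stays the same, and by \eqref{eq:Z} and Lemma~\ref{lem:products} the deviation from the corresponding multiple of $p_k^{(0)}$ dies out. After sufficiently many steps we see again a multiple of $p_k^{(0)}$, up to a small error, but with a factor larger than $1.003$. If values such as $-0.7$ return infinitely often, the process can be repeated, and $a_n\to\infty$.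

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\fill[gray!25] (3,1.732)--(2.5,0.866)--(3.5,0.866)--cycle;
\draw[thick] (0,0)--(4,0)--(2,3.464)--cycle;
\draw (2,0)--(3,1.732)--(1,1.732)--cycle;
\draw (2.5,0.866)--(3.5,0.866)--(3,0)--cycle;
\fill (2.5,0.866) circle (1.3pt);
\node[left] at (0,0) {$1$};
\node[right] at (4,0) {$q_n$};
\node[above] at (2,3.464) {$q_n$};
\node[below] at (2,0) {$-q_{n-1}$};
\node[right] at (3,1.732) {$0$};
\draw[->] (4.3,1.15)--(2.6,0.9);
\node[right] at (4.3,1.15) {$-q_{n-1}/\sigma_{n-1}$};
\end{tikzpicture}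
\caption{Two subdivisions of a cell of level $-n$ with flux vector $p_n^{(0)}=(1,q_n,q_n)$; corners $0,1,2$ are at the lower left, lower right and top. The fluxes at the outer corners belong to the large cell. Its child $1$ (lower right) has the fluxes $-q_{n-1},q_n,0$. The shaded cell is child $2$ of that child; its flux at corner $0$ (dot) has modulus larger than $1$ if $\sigma_{n-1}=-x$ with $0<x<\xi$.}
\label{fig:descent}
\end{figure}

\subsection{The growth lemma}

\begin{lemma}\label{lem:growth}
Suppose there is $\eta>0$ such that for infinitely many $n$ a level-$(-n)$ cell with flux vector $p_n^{(i)}$ (some $i$) has a descendant of level $-(n-2)$ with a corner flux of modulus at least $1+\eta$. Then $a_n\to\infty$.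
\end{lemma}

\begin{proof}
Suppose not. Since $a_n$ is nondecreasing, $a_n\uparrow A<\infty$, and $A\ge a_0=1$. Fix $l$, take $n>l+2$ as in the hypothesis, and let $Y$ be the flux vector of the descendant, $|Y_j|\ge1+\eta$. Then $|Y|\le(2\varphi)^2$. Write $Y=Y_jp_{n-2}^{(j)}+Z$ with $Z_j=0$; then $|Z|\le2|Y|\le8\varphi^2$. Passing to child $j$ repeatedly, down to level $-l$, we reach by \eqref{eq:p} and \eqref{eq:Z} a cell with flux vector $Y_jp_l^{(j)}+Z/(\sigma_{l+1}\cdots\sigma_{n-2})$. Its level-$0$ fluxes are among those counted in $a_n$, so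
\[
A\ge a_n\ge(1+\eta)a_l-\frac{N_l(Z)}{|\sigma_{l+1}\cdots\sigma_{n-2}|}.
\]
Let $n\to\infty$ through the given values with $l$ fixed. The numbers $N_l(Z)$ stay bounded, so $A\ge(1+\eta)a_l$ by Lemma~\ref{lem:products}. This holds for all $l$; hence $A\ge(1+\eta)A$, a contradiction.
\end{proof}

One level below $p_n^{(0)}$ nothing can be gained: as computed above, the flux vectors there are $p_{n-1}^{(0)}$, $(-q_{n-1},q_n,0)$ and, symmetrically, $(-q_{n-1},0,q_n)$. Two levels below, two fluxes are of use.

\begin{lemma}\label{lem:twosteps}
Let $n\ge2$ and let a level-$(-n)$ cell have flux vector $p_n^{(0)}$. If $\sigma_{n-1}=-x<0$, it has level-$(-(n-2))$ descendants with corner fluxes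
\begin{equation}\label{eq:FG}
F(x)=\frac{4-x-x^2}{4x}\qquad\text{and}\qquad G_n=\frac{5-\sigma_n^2}{4x}.
\end{equation}
The function $F$ is decreasing on $(0,\infty)$, and $F(\xi)=1$.
\end{lemma}

\begin{proof}
Child $1$ has flux vector $(-q_{n-1},q_n,0)$. At corner $0$, its child $2$ has the flux $-q_{n-1}/\sigma_{n-1}=q_{n-1}/x$, and its child $1$ has the flux $(-q_{n-1}-q_n)/\sigma_{n-1}=(q_{n-1}+q_n)/x$. Here $4q_{n-1}=1-\sigma_n=1-g(-x)=4-x-x^2$, and $4(q_{n-1}+q_n)=2-\sigma_n-g(\sigma_n)=5-\sigma_n^2$. Finally $F(x)=\frac1x-\frac14-\frac x4$ is decreasing, and $F(x)=1$ means $x^2+5x=4$, whose positive solution is $\xi$.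
\end{proof}

\section{The three-cycle: proof of Theorem~\ref{thm:cycle}}

\begin{proof}[Proof of Theorem~\ref{thm:cycle}]
\emph{The cycle.} We have
\begin{align*}
&f(3.7)=4.81, & &f(4.81)=0.9139, & &f(0.9139)>3.73>3.7,\\
&f(3.698)=4.814796, & &0.891<f(4.814796)<0.892, & &f(0.892)<3.665<3.698 .
\end{align*}
Since $f$ is increasing on $[0,\frac52]$, the second line gives $f^3(3.698)<3.698$, while $f^3(3.7)>3.7$. By the intermediate value theorem $f^3$ has a fixed point $\lambda^*\in(3.698,3.7)$. The fixed points of $f$ are $0$ and $4$, so $\lambda^*$ has exact period $3$. Since $f$ is decreasing on $[\frac52,5]$, the same values give $f(\lambda^*)\in(4.81,4.814796)$ and then $f^2(\lambda^*)\in(0.891,0.914)$. From $f'(z)=5-2z$ we get $|(f^3)'(\lambda^*)|>2.39\cdot4.6\cdot3.1>1$. So the cycle is repelling and lies in $\mathcal J$.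

\emph{The sequence.} The forward orbit of $\lambda_0=\lambda^*$ is the $3$-cycle, which contains neither $0$ nor $4$. Lemma~\ref{lem:sequence} gives all assertions about $\{\lambda_m\}$.

\emph{The eigenfunction.} For every $j\ge0$ we have $\sigma_{3j+1}=3-\lambda_{-3j}=3-\lambda^*=-x$ with $0<x<0.7$. Lemma~\ref{lem:twosteps} with $n=3j+2$ gives a flux $F(x)>F(0.7)=\frac{2.81}{2.8}>1$, the same for all $j$. By Lemma~\ref{lem:growth}, $a_n\to\infty$, and Proposition~\ref{prop:compact} gives a word $w$, not eventually constant, and a nonzero bounded eigenfunction on $SG_w$.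
\end{proof}

\section{Many other orbits: Theorem~\ref{thm:general}(A) and Corollary~\ref{cor:residual}}

\begin{proof}[Proof of Theorem~\ref{thm:general}(A)]
In each case we exhibit infinitely many $n$ to which Lemma~\ref{lem:growth} applies with a common lower bound, larger than $1$, for the flux; then Proposition~\ref{prop:compact} finishes the proof.

(i) For infinitely many $k$ (namely $k=1-m$) we have $\sigma_k=-x$ with $0<x\le\xi-\eta$. By Lemma~\ref{lem:twosteps} with $n=k+1$ there is a flux $F(x)\ge F(\xi-\eta)>1$.

(ii) By \eqref{eq:gap}, $\lambda_m>\frac52$ means $\sigma_{1-m}<0$. So there are infinitely many $k$ with $\sigma_k,\sigma_{k+1},\sigma_{k+2}<0$. By Lemma~\ref{lem:products} every run of negative $\sigma$'s is finite. Looking at the ends of these runs, we find infinitely many $b$ with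
\[
\sigma_{b-2},\sigma_{b-1},\sigma_b<0<\sigma_{b+1}.
\]
The end of the run pins down these values. Write $\sigma_{b-2}=-\tau$, $\sigma_{b-1}=-y$, $\sigma_b=-z$. Then \eqref{eq:g} reads
\[
z^2+z=3+\sigma_{b+1},\qquad y^2+y=3-z,\qquad\tau^2+\tau=3-y .
\]
From $\sigma_{b+1}\ge\varphi$ we get $z^2+z\ge3+\varphi>4.59=1.7^2+1.7$, so $z>1.7$. Then $y^2+y<1.3<0.75^2+0.75$, so $y<\frac34$; and $y\ge\varphi^{-1}$ by \eqref{eq:range}. Apply Lemma~\ref{lem:twosteps} with $n=b-1$, so that $\sigma_{n-1}=-\tau$ and $\sigma_n=-y$. It gives the flux
\[
G_n=\Phi(y):=\frac{5-y^2}{4\tau},\qquad\tau=\tfrac12\bigl(\sqrt{13-4y}-1\bigr).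
\]
We have $\Phi(y)>1$ if and only if $7-y^2>2\sqrt{13-4y}$. Both sides are positive, so we may square; the condition becomes $y^4-14y^2+16y-3>0$, that is,
\[
(y-1)(y^3+y^2-13y+3)>0 .
\]
For $\varphi^{-1}\le y\le\frac34$ the first factor is negative, and so is the second, since it is less than $1+1-13\cdot0.6+3<0$. So the continuous function $\Phi$ exceeds $1$ on the compact interval $[\varphi^{-1},\frac34]$, and its minimum there is larger than $1$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:residual}]
\emph{Dense orbits.} Let $\{U_r\}$ be a countable base of the topology of $\mathcal J$ consisting of nonempty sets. For each $r$ the set of points of $\mathcal J$ whose forward orbit meets $U_r$ is open in $\mathcal J$. It is dense, because every nonempty relatively open $V\subset\mathcal J$ satisfies $f^n(V)=\mathcal J$ for some $n$. The intersection of these sets over $r$ is residual, and it consists of the points with dense forward orbit. By Baire's theorem it is dense in $\mathcal J$.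

\emph{The sequence.} Let $\lambda_0$ have a dense forward orbit. Since $\mathcal J$ is infinite, so is this orbit, and it cannot contain the fixed points $0$ and $4$. So the sequence of Lemma~\ref{lem:sequence} satisfies the hypotheses of the conjecture.

\emph{Condition} (A)(i). The point $\frac{5+\sqrt5}2$ lies in $\mathcal J$, since $f$ maps it to $5$ and $5$ to $0$. As $0.7^2+5\cdot0.7<4$, we have $\xi>0.7$; with $\eta=0.05$ this gives $3+\xi-\eta>3.65>\frac{5+\sqrt5}2$. Since $\mathcal J$ is perfect, the relatively open set $\mathcal J\cap(\frac52,3+\xi-\eta)$ is infinite. By the argument for \eqref{eq:gap}, which uses only $\mathcal J\subset[0,5]$ and $f(\mathcal J)\subset[0,5]$, it is contained in $[\frac{5+\sqrt5}2,3+\xi-\eta]$. The dense orbit visits it infinitely often, because $\mathcal J$ has no isolated points. So Theorem~\ref{thm:general}(A)(i) applies.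
\end{proof}

\section{Contraction: proof of Theorem~\ref{thm:general}(B)}\label{sec:contraction}

\subsection{Choosing the norm}

By Proposition~\ref{prop:criterion}(a) a bounded eigenfunction yields bounded vectors $X_n$ with $X_{k-1}=B_{w_k}(\sigma_k)X_k$. If the matrices contract, then $X_n=0$. They cannot contract in one step, since $B_i$ keeps the $i$-th entry. But only this entry is kept; the others are differences divided by $\sigma_k$. When the letter then changes from $i$ to $j$, the entry kept in the second step is one that was divided in the first. So we look for norms which do not increase in any step and decrease strictly over two steps with different letters.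

At $\lambda=4$ the norm $\max\{|X_i|,|X_i-X_j|\}$ is preserved (Example~\ref{ex:four}). We keep its shape, but weight the differences by a number $D_k$ that depends on the level. For the $2$-cycle $\sigma=\pm\sqrt3$ let $D_k=1$ if $\sigma_{k+1}<0$ and $D_k=D$ if $\sigma_{k+1}>0$. In a step with $\sigma_k=-\sqrt3$ the bound $|X_i-X_j|\le D$ gives $|Y_j|\le D/\sqrt3$, so we want $D\le\sqrt3$. In a step with $\sigma_k=\sqrt3$ the bounds $|X_i|\le1$, $|X_i-X_j|\le1$ give $|Y_i-Y_j|\le1+1/\sqrt3$, so we want $D\ge1+1/\sqrt3$. Every $D$ between $1.578$ and $1.732$ works. In general the conditions will turn out to be $\varphi\le D\le1.706$, and we take $D=1.65$, with some room on both sides.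

\subsection{The three cases}

By hypothesis there is $k_0\ge1$ with $\sigma_k\notin(-1,-\varphi^{-1}]$ for $k\ge k_0$, so by \eqref{eq:range} $\sigma_k\in[-2,-1)\cup[\varphi,3]$ for these $k$. For $k\ge k_0-1$ let
\[
D_k=\begin{cases}1,&\sigma_{k+1}<0,\\1.65,&\sigma_{k+1}>0,\end{cases}
\qquad\|X\|_k=\max_{i,j}\bigl\{|X_i|,\ |X_i-X_j|/D_k\bigr\}.
\]
For $k\ge k_0$ there are three cases.
\begin{itemize}
\item[(a)] $\sigma_k<0$. Then $|\sigma_k|>1$ and $\sigma_{k+1}=|\sigma_k|^2+|\sigma_k|-3>-1$. By the hypothesis $\sigma_{k+1}\ge\varphi$, so $|\sigma_k|^2+|\sigma_k|\ge3+\varphi$ and $|\sigma_k|\ge1.706$. Here $D_k=1.65$, $D_{k-1}=1$, and $D_k/|\sigma_k|\le0.97$.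
\item[(b)] $\sigma_k>0>\sigma_{k+1}$. Here $D_k=1$, $D_{k-1}=1.65$, and $D_k/\sigma_k\le\varphi^{-1}<0.6181$.
\item[(c)] $\sigma_k,\sigma_{k+1}>0$. Then $\sigma_k^2-\sigma_k-3\ge\varphi$, so $\sigma_k\ge2.706$. Here $D_k=D_{k-1}=1.65$, and $D_k/\sigma_k\le0.61$.
\end{itemize}
The hypothesis of (B) is used in case (a): it excludes the small divisors $|\sigma_k|<1$ that caused the growth in Section~\ref{sec:growth}, and it forces every negative $\sigma_k$ with $k\ge k_0$ to be followed by a positive one and to have modulus at least $1.706$.

\begin{lemma}\label{lem:contraction}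
Let $k\ge k_0$, $\|X\|_k\le1$, and $Y=B_i(\sigma_k)X$.
\begin{itemize}
\item[(1)] $\|Y\|_{k-1}\le1$, and $|Y_j|\le0.97$ for $j\ne i$.
\item[(2)] If $k-1\ge k_0$, $j\ne i$ and $X'=B_j(\sigma_{k-1})Y$, then $\|X'\|_{k-2}\le0.99$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) We have $|Y_i|=|X_i|\le1$. For $j\ne i$, $|Y_j|=|X_j-X_i|/|\sigma_k|\le D_k/|\sigma_k|\le0.97$. For $j,j'\ne i$, $|Y_j-Y_{j'}|=|X_j-X_{j'}|/|\sigma_k|\le0.97\le D_{k-1}$. It remains to bound $|Y_i-Y_j|$ for $j\ne i$. If $\sigma_k>0$, then by (b) and (c) it is at most $1+D_k/\sigma_k\le1.6181<1.65=D_{k-1}$. If $\sigma_k=-\rho<0$, then $\rho>1$ and $|Y_i-Y_j|=|(1-\frac1\rho)X_i+\frac1\rho X_j|\le1=D_{k-1}$.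

(2) By (1), $|Y_j|\le0.97$ and $\|Y\|_{k-1}\le1$. So $|X'_j|=|Y_j|\le0.97$. The other two entries of $X'$, and their difference, are at most $D_{k-1}/|\sigma_{k-1}|\le0.97$ in modulus. There remain the differences $X'_j-X'_l$ with $l\ne j$. If $\sigma_{k-1}>0$, then $D_{k-2}=1.65$ and $|X'_j-X'_l|\le0.97+0.6181<0.97\cdot1.65$. If $\sigma_{k-1}=-\rho<0$, then $D_{k-2}=1$, $\rho\ge1.706$, and
\[
|X'_j-X'_l|=\bigl|(1-\tfrac1\rho)Y_j+\tfrac1\rho Y_l\bigr|\le(1-\tfrac1\rho)\,0.97+\tfrac1\rho=0.97+\tfrac{0.03}\rho<0.99 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}(B)]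
Suppose $u$ is a nonzero bounded eigenfunction on $SG_w$, where $w$ is not eventually constant, and let $X_n$ be the flux vector of $K_n$. By Proposition~\ref{prop:criterion}(a), $X_{k-1}=B_{w_k}(\sigma_k)X_k$ and $|X_n|\le N_n(X_n)\le C$ with $C$ independent of $n$. So $\|X_n\|_n\le2C$ for all $n\ge k_0-1$.

Since $w$ is not eventually constant, $w_k\ne w_{k-1}$ for infinitely many $k$. Go from $X_n$ inward to $X_{k_0-1}$. By Lemma~\ref{lem:contraction}(1) the norms $\|X_k\|_k$ do not increase. By part (2), each pair of consecutive steps $k,k-1$ with $k-1\ge k_0$ and $w_k\ne w_{k-1}$ brings a factor $0.99$. If $r(n)$ is the largest number of disjoint such pairs with $k\le n$, then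
\[
\|X_{k_0-1}\|_{k_0-1}\le0.99^{\,r(n)}\cdot2C,\qquad r(n)\to\infty\quad(n\to\infty).
\]
Hence $X_{k_0-1}=0$, which contradicts Proposition~\ref{prop:criterion}(a).
\end{proof}

\begin{remark}
In case (B) the nondecreasing numbers $a_n$ of Section~\ref{sec:obstruction} stay bounded, since otherwise Proposition~\ref{prop:compact} would contradict Theorem~\ref{thm:general}(B). Thus along the constant word $0,0,0,\dots$ the vectors $X_k=p_k^{(0)}$ form a nonzero flux sequence with $\sup_kN_k(X_k)<\infty$. This is the obstruction that the hypothesis $a_n\to\infty$ removes in Proposition~\ref{prop:compact}.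
\end{remark}

\begin{thebibliography}{1}
\bibitem{CSG2} \emph{Calculus on the Sierpinski gasket II:}, \url{http://www.ams.org/journals/tran/2006-358-09/S0002-9947-06-04056-6/S0002-9947-06-04056-6.pdf}
\end{thebibliography}

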